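# Boolean topological lattices that embed in products of finite lattices

## The theorem and its vocabulary

**Theorem 1.** Let $L$ be a Boolean topological lattice whose underlying lattice embeds in a product of finite lattices. Then $L$ is isomorphic, as a topological lattice, to a closed sublattice of a product of finite discrete lattices. Consequently
$$\mathbb{IS}_c\mathbb P([\mathcal L_{\rm fin}]_{\mathcal T})=[\mathbb{ISP}(\mathcal L_{\rm fin})]_{\mathcal T}. \tag{1}$$

Let us unpack this. A *Boolean space* is a compact, Hausdorff, totally disconnected space. A *Boolean topological lattice* is a lattice whose underlying set carries a Boolean topology for which $\wedge$ and $\vee$ are continuous maps $L\times L\to L$. The class of finite lattices is $\mathcal L_{\rm fin}$. For a class $\mathcal K$ of lattices, $[\mathcal K]_{\mathcal T}$ is the class of Boolean topological lattices whose underlying lattice, with the topology forgotten, lies in $\mathcal K$. A finite Hausdorff space is discrete, so $[\mathcal L_{\rm fin}]_{\mathcal T}$ consists of the finite lattices with the discrete topology. For a class $\mathcal K$ of finite lattices we write $\mathcal K_{\mathcal T}$ for its members with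 the discrete topology.

For classes without topology, $\mathbb{ISP}(\mathcal K)$ is the class of lattices isomorphic to sublattices of products of members of $\mathcal K$. With topology, $\mathbb P$ forms products with the product topology (the empty product, a one-point lattice, is allowed), $\mathbb S_c$ takes topologically closed sublattices, and $\mathbb I$ takes copies under maps that are both lattice isomorphisms and homeomorphisms. We call $L$ *profinite* if $L\in\mathbb{IS}_c\mathbb P([\mathcal L_{\rm fin}]_{\mathcal T})$.

So the two sides of (1) say the following. On the right, finite lattices see all of $L$ algebraically: any two points of $L$ are separated by some lattice homomorphism to a finite lattice, and nothing is said about continuity. On the left, the separating homomorphisms can be taken continuous. One inclusion is easy. A product of finite discrete lattices is a Boolean topological lattice, so is each closed sublattice of it, and its underlying lattice is in $\mathbb{ISP}(\mathcal L_{\rm fin})$; this gives "$\subseteq$" in (1). Whether this inclusion is strict is a question from the paper "Residual Bounds For Compact Totally Disconnected Algebras". Theorem 1 says that it is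 not strict. It is also stated there that the right side of (1) is strictly smaller than the class of all Boolean topological lattices; we shall meet a concrete lattice outside it later on.

The next lemma turns membership in the left side into a separation property.

**Lemma 2.** Let $\mathcal K$ be a class of finite lattices and $L$ a nonempty Boolean topological lattice. Then $L\in\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$ if and only if for all $u\not\le v$ in $L$ there is a continuous homomorphism $g$ from $L$ to a member of $\mathcal K_{\mathcal T}$ with $g(u)\neq g(v)$.

*Proof.* If $L$ is a closed sublattice of a product, use the coordinate projections. Conversely, choose such a $g_{u,v}:L\to F_{u,v}$ for each pair $u\not\le v$, and let $g:L\to\prod F_{u,v}$ be the map with these coordinates. It is a continuous homomorphism. If $u\ne v$, then $u\not\le v$ or $v\not\le u$, so $g$ is injective. A continuous injection from a compact space to a Hausdorff space is a homeomorphism onto its image, and the image is compact, hence closed. $\square$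

If empty lattices are admitted, the empty one is a closed sublattice of the empty product. **From now on $L$ is a nonempty Boolean topological lattice.**

## Discontinuous finite quotients of $\omega+1$

Here is the smallest example in which the two kinds of separation differ. Give $\omega+1=\{0,1,2,\dots,\omega\}$ its order topology: each $n<\omega$ is isolated, and the neighborhoods of $\omega$ are the sets containing some $\{n,n+1,\dots,\omega\}$. With $\wedge=\min$ and $\vee=\max$ this is a Boolean topological lattice. Every order-preserving map from a chain to a chain is a lattice homomorphism. For $n\ge 1$, the map $\omega+1\to\{0,1\}$ with value $1$ exactly on $\{n,n+1,\dots,\omega\}$ is a continuous homomorphism, and these maps separate points. But the map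
$$\varphi(n)=0\ (n<\omega),\qquad \varphi(\omega)=1 \tag{2}$$
is also a homomorphism onto a finite lattice, and it is not continuous.

This example defeats the first approach one would try. Given $u\ne v$ in $L$, take a homomorphism $\varphi$ to a finite lattice with $\varphi(u)\ne\varphi(v)$, let $\alpha=\ker\varphi$, and repair the discontinuity by passing to the smallest closed congruence containing $\alpha$. The hope is that $u$ and $v$ stay apart. For (2) with $u=\omega$, $v=0$ they do not: a closed relation containing all pairs $(0,n)$ contains their limit $(0,\omega)$, so the repaired congruence collapses everything.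

So we cannot start from an arbitrary pair $u\ne v$. In $\omega+1$ the remedy is visible: the pairs $(n-1,n)$ are robust. For example, let $\varphi'$ send $0$ to $0$, all $n$ with $1\le n<\omega$ to $1$, and $\omega$ to $2$. It is discontinuous, but it separates $0$ from $1$, and so does the continuous quotient with classes $\{0\}$ and $\{1,2,\dots,\omega\}$ of which the kernel contains $\ker\varphi'$. The plan is to find in every $L$ enough robust pairs of this type, and then to show that an arbitrary congruence of finite index that keeps a robust pair apart can be enlarged to a clopen congruence that still keeps it apart.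

## Completeness and clopen principal ideals

We use these facts from topology. In a Boolean space any two distinct points are separated by a clopen set. A net in a compact space has a cluster point, and if it has only one, it converges to it. The projection $X\times Y\to X$ is open, and it is also closed when $Y$ is compact. A continuous surjection from a compact space to a Hausdorff space is a quotient map. Write ${\uparrow}a=\{x:x\ge a\}$ and ${\downarrow}a=\{x:x\le a\}$; these sets are closed, since for instance ${\uparrow}a$ is the preimage of the closed set $\{a\}$ under $x\mapsto x\wedge a$. An *ideal* is a nonempty down-closed set closed under binary joins. The order dual of $L$ and the square $L\times L$ are again Boolean topological lattices, so what we prove for $L$ holds for them.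

**Proposition 3.**
(i) If $D\subseteq L$ is nonempty and up-directed, then $\sup D$ exists and $D$, regarded as a net, converges to it. Dually for down-directed sets and infima.
(ii) $L$ is complete; in particular it has bounds $0$ and $1$.
(iii) Every closed ideal has the form ${\downarrow}m$.
(iv) Every nonempty closed subset of $L$, or of $L\times L$, has a minimal element.

*Proof.* (i) Let $c$ be a cluster point of the net $D$. For $d\in D$ the net is eventually in the closed set ${\uparrow}d$, so $c\ge d$. If $u$ is an upper bound of $D$, the net lies in the closed set ${\downarrow}u$, so $c\le u$. Hence $c=\sup D$. So there is only one cluster point, and the net converges to it.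

(ii) $L$ itself is down-directed, so by (i) it has an infimum $0$. The supremum of a nonempty set is the supremum of the directed set of its finite joins, and $\sup\emptyset=0$. A poset in which all suprema exist is a complete lattice.

(iii) A closed ideal is directed, so by (i) it contains its supremum $m$. Being down-closed, it equals ${\downarrow}m$.

(iv) Let $K$ be nonempty and closed. A nonempty chain in $K$ converges, downwards, to its infimum by (i), so the infimum lies in $K$. Zorn's Lemma gives a minimal element. For $L\times L$ apply this to the Boolean topological lattice $L\times L$. $\square$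

Next we need clopen sets that respect the order.

**Proposition 4.** If $u\not\le v$, there is $m\in L$ with ${\downarrow}m$ clopen, $v\le m$ and $u\not\le m$.

*Proof.* **Step 1: turn a clopen set into a clopen join-congruence.** Since $v\ne u\vee v$, there is a clopen $U$ containing exactly one of $v$, $u\vee v$. Put
$$x\sim y\iff \text{for all } s\in L:\ (s\vee x\in U\Leftrightarrow s\vee y\in U).$$
This is an equivalence relation. It respects joins: if $x\sim y$ and $t\in L$, then $s\vee(t\vee x)=(s\vee t)\vee x$ is in $U$ iff $(s\vee t)\vee y=s\vee(t\vee y)$ is, so $t\vee x\sim t\vee y$. The set of $(x,y,s)\in L^3$ for which exactly one of $s\vee x$, $s\vee y$ lies in $U$ is clopen. Its projection to the first two coordinates is the complement of $\sim$. The projection is open, and closed because $L$ is compact. So $\sim$ is clopen in $L^2$. Taking $s=0$ shows $v\not\sim u\vee v$.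

**Step 2: extract the ideal.** Let $I=\{x:x\vee v\sim v\}$. It is clopen, as the preimage of $\sim$ under $x\mapsto(x\vee v,v)$. Clearly $v\in I$, and $u\notin I$ by Step 1. If $x,y\in I$, then joining $x\vee v\sim v$ with $y$ gives $x\vee y\vee v\sim y\vee v\sim v$, so $x\vee y\in I$. If $y\le x\in I$, then joining $x\vee v\sim v$ with $y$ gives $x\vee v=x\vee v\vee y\sim v\vee y$; since $x\vee v\sim v$, we get $v\vee y\sim v$, so $y\in I$. Thus $I$ is a clopen ideal, and $I={\downarrow}m$ by Proposition 3(iii). $\square$

## Completely join-irreducible elements

**Definition.** For $j\in L$ put $j_*=\sup\{x:x<j\}$, where $\sup\emptyset=0$. Let $J=J(L)$ be the set of all $j$ with $j_*<j$; these are the *completely join-irreducible* elements. For $j\in J$,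
$$x<j\iff x\le j_*. \tag{3}$$

In $\omega+1$ we have $J=\{1,2,3,\dots\}$ with $j_*=j-1$. Here $0\notin J$ because $0_*=0$, and $\omega\notin J$ because $\omega$ is the supremum of the elements below it. So the robust pairs found above are exactly the pairs $(j_*,j)$.

**Lemma 5.**
(i) If ${\downarrow}m$ is clopen and $u\not\le m$, then ${\downarrow}u\setminus{\downarrow}m$ has minimal elements, and every such minimal $w$ satisfies $w\in J$ and $w_*\le m$.
(ii) If $u\not\le v$, there is $j\in J$ with $j\le u$ and $j\not\le v$. Hence each $x\in L$ is the supremum of $\{j\in J:j\le x\}$.
(iii) If $j\in J$, then ${\uparrow}j$ is clopen.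

*Proof.* (i) The set is closed and contains $u$, so it has minimal elements by Proposition 3(iv). Let $w$ be one. Every $x<w$ lies in ${\downarrow}u$, so by minimality $x\le m$. Hence $w_*=\sup\{x:x<w\}\le m\wedge w$, and $m\wedge w<w$ since $w\not\le m$.

(ii) Take $m$ from Proposition 4 and a minimal $j$ from (i). Then $j\in J$, $j\le u$ and $j\not\le m$, so $j\not\le v$ since $v\le m$. For the last claim let $s=\sup\{j\in J:j\le x\}\le x$. If $x\not\le s$, there would be $j\in J$ with $j\le x$, $j\not\le s$, which is absurd.

(iii) Since $j\not\le j_*$, Proposition 4 gives $m$ with ${\downarrow}m$ clopen, $j_*\le m$ and $j\not\le m$. If $x\ge j$, then $j\wedge x=j\not\le m$. If $x\not\ge j$, then $j\wedge x<j$, so $j\wedge x\le j_*\le m$ by (3). Hence ${\uparrow}j=\{x:j\wedge x\notin{\downarrow}m\}$, the preimage of a clopen set under a continuous map. $\square$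

## Distributive lattices, and the obstacle in $M_3$

Suppose for a moment that $L$ is distributive. Let $j\in J$. If $j\le x\vee y$, then $j=(j\wedge x)\vee(j\wedge y)$. Both terms cannot be $<j$, for then their join would be $\le j_*$ by (3). So $j\le x$ or $j\le y$. Therefore the map $L\to\{0,1\}$ with value $1$ exactly on ${\uparrow}j$ preserves joins. It always preserves meets, and it is continuous by Lemma 5(iii). By Lemma 5(ii) these maps separate points. So every distributive Boolean topological lattice is a closed sublattice of a power of the two-element lattice, and we did not need the algebraic hypothesis at all.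

For general $L$ this stops at one point only. The indicator of ${\uparrow}j$ is continuous and preserves meets, but it may fail to preserve joins. In $M_3=\{0,a,b,c,1\}$, with $a,b,c$ pairwise incomparable and any two of them having join $1$ and meet $0$, we have $J=\{a,b,c\}$, and $a\le b\vee c$ although $a\not\le b$ and $a\not\le c$. To know whether $a\le x\vee y$ we must also know which of $b,c$ are below $x$ and below $y$. So instead of one $j$ we use a set $N\subseteq J$ containing $j$, and record all its members at once. For $N\subseteq J$ put
$$\psi_N(x)=\{i\in N:i\le x\},\qquad x^N=\sup\psi_N(x)\le x,\qquad \theta_N=\ker(\psi_N:L\to 2^N). \tag{4}$$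
Identifying subsets of $N$ with points of $2^N$, the coordinates of $\psi_N$ are the indicators of the sets ${\uparrow}i$ with $i\in N$. So $\psi_N$ is continuous and preserves meets. Two questions remain. For which $N$ is $\theta_N$ compatible with joins? And when can such an $N$ be finite?

## The relation $i\to w$ and the congruences $\theta_N$

To find the condition on $N$, we look for what could go wrong. Suppose $w\in J\setminus N$. Every $i\in N$ with $i\le w$ is different from $w$, so $i<w$ and $i\le w_*$. Hence
$$\psi_N(w)=\psi_N(w_*)\qquad\text{for } w\in J\setminus N. \tag{5}$$
If $\theta_N$ is a congruence, it follows that $\psi_N(e\vee w)=\psi_N(e\vee w_*)$ for every $e\in L$. So no $i\in N$ may satisfy $i\le e\vee w$ and $i\not\le e\vee w_*$.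

**Definition.** For $i,w\in J$ write $i\to w$ if there is $e\in L$ with $i\le e\vee w$ and $i\not\le e\vee w_*$. Call $N\subseteq J$ *$\to$-closed* if $i\in N$ and $i\to w$ imply $w\in N$.

We have just seen that $N$ must be $\to$-closed if $\theta_N$ is to be a congruence. Some examples follow. Always $i\to i$, with $e=0$.

- If $L$ is distributive, $i\to w$ holds only for $w=i$: from $i\le e\vee w$ and $i\not\le e$ we get $i\le w$, and $i\not\le w_*$ then forces $i=w$ by (3). So every subset of $J$ is $\to$-closed.
- In $M_3$ we have $a\to b$ with $e=c$, since $a\le c\vee b=1$ and $a\not\le c\vee 0=c$. By symmetry all pairs are related, and the only $\to$-closed sets are $\emptyset$ and $\{a,b,c\}$.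
- In $N_5=\{0,a,b,c,1\}$ with $0<a<b<1$, $0<c<1$, $a\vee c=1$ and $b\wedge c=0$, we have $J=\{a,b,c\}$, $a_*=c_*=0$ and $b_*=a$. Here $b\to a$ with $e=c$, and $b\to c$ with $e=a$. There are no further relations besides $i\to i$. For $a$: a witness $e$ must satisfy $a\not\le e$, so $e\in\{0,c\}$; then $e\vee c=c\not\ge a$ excludes $a\to c$, and $a\le e\vee b_*=e\vee a$ excludes $a\to b$. For $c$: a witness must satisfy $c\not\le e$, so $e\in\{0,a,b\}$, and then $e\vee a$, $e\vee b\le b\not\ge c$. The $\to$-closed sets are $\emptyset,\{a\},\{c\},\{a,c\},\{a,b,c\}$. For instance $\theta_{\{a,c\}}$ identifies only $a$ and $b$, and it is a congruence.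

The next lemma says that $\to$-closedness is also sufficient. It is the main technical step.

**Lemma 6.** Let $N\subseteq J$ be $\to$-closed. If $i\in N$ and $i\le x\vee y$, then
$$i\le x^N\vee y^N. \tag{6}$$
Consequently $\theta_N$ is a closed congruence of $L$, and $L/\theta_N$ with the quotient topology is a Boolean topological lattice. It is finite if and only if $N$ is finite, and in that case $\theta_N$ is clopen.

*Proof.* **Step 1: shrink $x$ and $y$ as far as possible.** The set
$$T=\{(a,b)\in L^2: a\le x,\ b\le y,\ i\le a\vee b\}$$
is closed and contains $(x,y)$. By Proposition 3(iv) it has a minimal element $(a,b)$. We claim that $a\le x^N$. By symmetry then $b\le y^N$, and $i\le a\vee b\le x^N\vee y^N$, which is (6). Suppose for contradiction that $a\not\le x^N$.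

**Step 2: find a lower cover of $a$ that still lies above $a\wedge x^N$.** In a finite lattice this would be free; here it uses that ${\uparrow}i$ is open. Let
$$E=\{e\in L: a\wedge x^N\le e<a\},$$
which contains $a\wedge x^N$. Let $C\subseteq E$ be a nonempty chain and $s=\sup C\le a$. Suppose $s=a$. By Proposition 3(i) the net $C$ converges to $a$, so by continuity $e\vee b$ $(e\in C)$ converges to $a\vee b\in{\uparrow}i$. Since ${\uparrow}i$ is open by Lemma 5(iii), $i\le e\vee b$ for some $e\in C$. Then $(e,b)\in T$ is strictly below $(a,b)$, contradicting minimality. So $s<a$ and $s\in E$. By Zorn's Lemma $E$ has a maximal element $e$. Then $e<a$, and nothing lies strictly between $e$ and $a$, since such an element would belong to $E$.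

**Step 3: write $a=e\vee w$ with $w\in J$ and $w_*\le e$.** As $a\not\le e$, Proposition 4 gives $m$ with ${\downarrow}m$ clopen, $e\le m$ and $a\not\le m$. Then $e\le a\wedge m<a$, so $a\wedge m=e$ by Step 2. Let $w$ be minimal in ${\downarrow}a\setminus{\downarrow}m$. By Lemma 5(i), $w\in J$ and $w_*\le m$; also $w_*\le w\le a$, so $w_*\le a\wedge m=e$. Since $w\not\le m$ and $e\le m$, we have $w\not\le e$. So $e<e\vee w\le a$, and therefore $e\vee w=a$.

**Step 4: recognize $i\to w$ and reach the contradiction.** We have
$$i\le a\vee b=(e\vee b)\vee w,\qquad (e\vee b)\vee w_*=e\vee b\not\ge i,$$
where the last relation holds because $(e,b)$ is strictly below $(a,b)$ and so is not in $T$, while $e\le x$ and $b\le y$. So $i\to w$, with witness $e\vee b$. As $N$ is $\to$-closed, $w\in N$. Since $w\le a\le x$, we get $w\in\psi_N(x)$ and $w\le x^N$. Thus $w\le a\wedge x^N\le e$, contradicting $w\not\le e$. This proves (6).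

**Step 5: $\theta_N$ is a congruence.** Clearly $\psi_N(x\wedge y)=\psi_N(x)\cap\psi_N(y)$. By (6) and $x^N\vee y^N\le x\vee y$,
$$\psi_N(x\vee y)=\{i\in N:i\le x^N\vee y^N\}.$$
The right side depends only on $\psi_N(x)$ and $\psi_N(y)$, because $x^N=\sup\psi_N(x)$ and $y^N=\sup\psi_N(y)$. So the kernel $\theta_N$ respects both operations.

**Step 6: topology of the quotient.** By Lemma 5(iii), $\psi_N$ is continuous into the Hausdorff space $2^N$. Hence $\theta_N$, the preimage of the diagonal under $\psi_N\times\psi_N$, is closed. The induced bijection from the compact space $L/\theta_N$ to $\psi_N(L)$ is continuous, hence a homeomorphism. So $L/\theta_N$ is compact, Hausdorff and totally disconnected, like the compact subspace $\psi_N(L)$ of $2^N$. The map $L^2\to(L/\theta_N)^2$ is a continuous surjection from a compact space to a Hausdorff space, hence a quotient map. The composites $L^2\to L\to L/\theta_N$ of the operations with the quotient map are continuous and factor through it, so the operations of $L/\theta_N$ are continuous.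

**Step 7: finiteness.** If $N$ is finite, then $2^N$ is finite and discrete, so $L/\theta_N$ is finite, and $\theta_N$ is the preimage of a clopen set, hence clopen. Conversely, $\psi_N$ is injective on $N$: if $j,j'\in N$ and $\psi_N(j)=\psi_N(j')$, then $j\le j'$ and $j'\le j$. So if $N$ is infinite, $L/\theta_N$ is infinite. $\square$

## From an arbitrary congruence to a $\to$-closed set

Lemma 6 reduces the problem to this: given $j\in J$, find a *finite* $\to$-closed set containing $j$. Without a hypothesis on $L$ there need not be one. This is where an arbitrary, possibly discontinuous, finite quotient helps: it keeps only finitely many of the pairs $(j_*,j)$ apart, and the corresponding elements $j$ form a $\to$-closed set.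

**Lemma 7.** Let $\alpha$ be an arbitrary congruence of $L$, with no topological assumption, and let
$$J_\alpha=\{j\in J:(j_*,j)\notin\alpha\}.$$
(i) $J_\alpha$ is $\to$-closed.
(ii) $\alpha\subseteq\theta_{J_\alpha}$.
(iii) The map $j\mapsto j/\alpha$ is injective on $J_\alpha$. In particular, if $L/\alpha$ is finite, then $J_\alpha$ is finite.

*Proof.* (i) Let $i\in J_\alpha$ and $i\to w$, say $i\le e\vee w$ and $i\not\le e\vee w_*$. Suppose $w\notin J_\alpha$, that is, $(w_*,w)\in\alpha$. Then
$$i\wedge(e\vee w_*)\ \ \alpha\ \ i\wedge(e\vee w)=i.$$
The left side is $<i$, hence $\le i_*$ by (3). Joining both sides with $i_*$ gives $i_*\ \alpha\ i$, contradicting $i\in J_\alpha$.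

(ii) Let $(x,x')\in\alpha$, $i\in J_\alpha$ and $i\le x$. Suppose $i\not\le x'$. Then $i=i\wedge x\ \alpha\ i\wedge x'$, and $i\wedge x'<i$, so $i\wedge x'\le i_*$. Joining with $i_*$ gives $i\ \alpha\ i_*$, a contradiction. So $\psi_{J_\alpha}(x)\subseteq\psi_{J_\alpha}(x')$, and equality follows by symmetry.

(iii) If $i,i'\in J_\alpha$ and $i\ \alpha\ i'$, then $\psi_{J_\alpha}(i)=\psi_{J_\alpha}(i')$ by (ii), so $i\le i'$ and $i'\le i$. $\square$

Check this on $\omega+1$. For the map (2) with kernel $\alpha$, all pairs $(n-1,n)$ are collapsed, so $J_\alpha=\emptyset$ and $\theta_\emptyset$ collapses everything, as we found. For $\varphi'$ the only pair kept apart is $(0,1)$, so $J_\alpha=\{1\}$, and $\theta_{\{1\}}$ has the classes $\{0\}$ and $\{1,2,\dots,\omega\}$.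

## Proof of Theorem 1, and a version for classes of finite lattices

*Proof of Theorem 1.* Suppose the underlying lattice of $L$ embeds in a product of finite lattices.

**Step 1: replace an arbitrary pair by a robust one.** Let $u\not\le v$. By Lemma 5(ii) pick $j\in J$ with $j\le u$ and $j\not\le v$.

**Step 2: use the hypothesis on the pair $(j_*,j)$.** Since $j\ne j_*$, some coordinate of the embedding is a homomorphism $\varphi:L\to F$, possibly discontinuous, with $F$ finite and $\varphi(j)\ne\varphi(j_*)$. Let $\alpha=\ker\varphi$ and $N=J_\alpha$. Then $j\in N$. As $L/\alpha\cong\varphi(L)$ is finite, $N$ is finite and $\to$-closed by Lemma 7.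

**Step 3: pass to the continuous quotient.** By Lemma 6, $\theta_N$ is a clopen congruence and $L/\theta_N$ is a finite discrete lattice. Since $j\in\psi_N(u)\setminus\psi_N(v)$, the continuous homomorphism $L\to L/\theta_N$ separates $u$ and $v$. By Lemma 2 with $\mathcal K=\mathcal L_{\rm fin}$, $L$ is isomorphic as a topological lattice to a closed sublattice of a product of finite discrete lattices. Together with the easy inclusion this gives (1). $\blacksquare$

The finite lattice $L/\theta_N$ produced here is not far from $F$, and this gives a version for smaller classes.

**Corollary 8.** If $\mathcal K$ is a class of finite lattices closed under isomorphism, homomorphic images and sublattices, then $[\mathbb{ISP}(\mathcal K)]_{\mathcal T}=\mathbb{IS}_c\mathbb P(\mathcal K_{\mathcal T})$.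

*Proof.* For "$\supseteq$", a closed sublattice of a product of members of $\mathcal K_{\mathcal T}$ is a Boolean topological lattice with underlying lattice in $\mathbb{ISP}(\mathcal K)$. For "$\subseteq$", the empty lattice is covered by the remark after Lemma 2. For nonempty $L$ repeat the proof of Theorem 1, with $F\in\mathcal K$. By Lemma 7(ii), $\alpha\subseteq\theta_N$, so $L/\theta_N$ is a homomorphic image of $L/\alpha\cong\varphi(L)$, and $\varphi(L)$ is a sublattice of $F$. Hence $L/\theta_N\in\mathcal K$, and Lemma 2 applies. $\square$

## Products of lattices without infinite chains

**Theorem 9.** Let $L$ be a Boolean topological lattice whose underlying lattice embeds in a product of lattices none of which has an infinite chain. Then $L\in\mathbb{IS}_c\mathbb P([\mathcal L_{\rm fin}]_{\mathcal T})$. The condition "no infinite chain" cannot be replaced by "no infinite descending chain", nor by "no infinite ascending chain".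

*Proof of the first statement.* **Step 1: a Boolean topological lattice $M$ without infinite chains is finite.** We may take $M$ nonempty. Let $p\in M$. By Lemma 5(ii), $p$ is the supremum of the set of finite joins of members of $J(M)$ below $p$ (the empty join being $0$). This set is directed, and since $M$ has no infinite ascending chain it has a maximal element, which in a directed set is a greatest element. The greatest element must be the supremum $p$. So $p=j_1\vee\dots\vee j_n$ with $j_k\in J(M)$ and $n\ge0$. Hence ${\uparrow}p=\bigcap_k{\uparrow}j_k$ is open by Lemma 5(iii); for $n=0$ this reads ${\uparrow}0=M$. The same argument in the order dual shows that ${\downarrow}p$ is open. So $\{p\}={\uparrow}p\cap{\downarrow}p$ is open. Thus $M$ is compact and discrete, hence finite.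

**Step 2: rerun the proof of Theorem 1.** Again we may take $L$ nonempty. Let $u\not\le v$ and pick $j\in J$ with $j\le u$, $j\not\le v$. Now there is a homomorphism $\varphi:L\to F$ with $\varphi(j)\ne\varphi(j_*)$, where $F$ has no infinite chain. Let $\alpha=\ker\varphi$ and $N=J_\alpha\ni j$, which is $\to$-closed by Lemma 7(i). What we must recover is that $N$ is finite. The lattice $L/\alpha\cong\varphi(L)$ has no infinite chain, and $L/\theta_N$ is a quotient of it by Lemma 7(ii). If $L/\theta_N$ had an infinite chain, it would have a strictly ascending or a strictly descending infinite sequence. Suppose $p_1<p_2<\cdots$, and let $q_k\in L/\alpha$ be a preimage of $p_k$. Then $q_1\vee\dots\vee q_k$ is mapped to $p_k$, so these joins are weakly increasing with distinct images and form an infinite chain in $L/\alpha$, a contradiction. For descending sequences use meets. So $L/\theta_N$ has no infinite chain. It is a Boolean topological lattice by Lemma 6, hence finite by Step 1. By Lemma 6 again, $N$ is finite and $\theta_N$ is clopen. As before, $L\to L/\theta_N$ separates $u$ and $v$, and Lemma 2 finishes the argument. $\square$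

*Proof of the second statement.* We build a Boolean topological lattice $Q$ that has no infinite descending chain and is not profinite. The construction takes two copies of $\omega+1$ and two switches; when a switch is on, one copy pushes up the other. For $n<\omega$ let $n^+=n+1$ and $n^-=\max(n-1,0)$, and let $\omega^+=\omega^-=\omega$. The maps $p\mapsto p^+$ and $p\mapsto p^-$ are continuous and order-preserving on $\omega+1$. Let
$$Q=\{(p,q,\varepsilon,\delta)\in(\omega+1)^2\times\{0,1\}^2:\ \varepsilon=1\Rightarrow p\ge q,\quad \delta=1\Rightarrow q^+\ge p\}$$
with the componentwise order.

**Step 3: $Q$ is a Boolean topological lattice.** $Q$ is closed in $(\omega+1)^2\times\{0,1\}^2$, hence a Boolean space. It is closed under componentwise meets: if the meet of two elements has $\varepsilon=1$, then both elements have $\varepsilon=1$, and $p_1\ge q_1$, $p_2\ge q_2$ give $\min(p_1,p_2)\ge\min(q_1,q_2)$; the condition on $\delta$ is handled in the same way, since $\min(q_1,q_2)^+=\min(q_1^+,q_2^+)$. So meets are componentwise and continuous.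

For joins, let $(p,q,\varepsilon,\delta)$ be the componentwise maximum of two elements of $Q$. We claim that their join in $Q$ is $(p',q',\varepsilon,\delta)$, where
$$p'=\begin{cases}\max(p,q)&\text{if }\varepsilon=1,\\ p&\text{if }\varepsilon=0,\end{cases}\qquad q'=\begin{cases}\max(q,p^-)&\text{if }\delta=1,\\ q&\text{if }\delta=0.\end{cases} \tag{7}$$
This tuple is in $Q$. If $\varepsilon=1$, then $p'=\max(p,q)\ge\max(q,p^-)\ge q'$. If $\delta=1$, then, since $(p^-)^+\ge p$,
$$(q')^+\ge\max(q^+,(p^-)^+)\ge\max(p,q)\ge p'.$$
It lies above both given elements. Conversely, let $(r,s,\varepsilon_1,\delta_1)\in Q$ be above both. Then $r\ge p$, $s\ge q$, $\varepsilon_1\ge\varepsilon$ and $\delta_1\ge\delta$. If $\varepsilon=1$, then $\varepsilon_1=1$, so $r\ge s\ge q$ and $r\ge p'$. If $\delta=1$, then $\delta_1=1$, so $s^+\ge r\ge p$, which gives $s\ge p^-$ and $s\ge q'$. So (7) is the join. It is continuous: $\max$ and $p\mapsto p^-$ are continuous, and the case distinction is by the values of $\varepsilon,\delta\in\{0,1\}$, which depend continuously on the two elements.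

**Step 4: $Q$ has no infinite descending chain.** In a weakly descending sequence in $Q$ each of the four coordinates is a weakly descending sequence in a well-ordered set, hence eventually constant. So the sequence is eventually constant.

**Step 5: every homomorphism from $Q$ to a finite lattice identifies two fixed points.** For $\nu\le\omega$ put $A_\nu=(\nu,0,0,0)$ and $B_\nu=(0,\nu,0,0)$, and put $c=(0,0,1,0)$ and $d=(0,0,0,1)$. All of these lie in $Q$. By (7), $A_n\vee d=(n,n^-,0,1)$ and $B_n\vee c=(n,n,1,0)$ for $n<\omega$, so
$$(A_n\vee d)\wedge B_\omega=B_{n^-},\qquad (B_n\vee c)\wedge A_\omega=A_n\qquad(n<\omega). \tag{8}$$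
Let $h$ be a homomorphism and $n\ge1$. If $h(A_n)=h(A_{n+1})$, the first identity gives $h(B_{n-1})=h(B_n)$, and then the second gives $h(A_{n-1})=h(A_n)$. Descending, $h(A_0)=h(A_1)$. If $h$ has finite range, then the increasing sequence $h(A_0)\le h(A_1)\le\cdots$ must satisfy $h(A_n)=h(A_{n+1})$ for some $n$. So every homomorphism from $Q$ to a finite lattice, continuous or not, identifies $A_0\ne A_1$. Hence $Q$ is not profinite.

Since $Q$ embeds in itself and has no infinite descending chain, the first replacement fails. The order dual of $Q$ is a Boolean topological lattice without infinite ascending chains, and it is not profinite because the order dual of a profinite lattice is profinite. So the second replacement fails. $\blacksquare$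

Step 5 shows in addition that $Q\notin[\mathbb{ISP}(\mathcal L_{\rm fin})]_{\mathcal T}$. So $Q$ is an explicit Boolean topological lattice outside the class in (1).

## All Boolean quotients, and a criterion for profiniteness

Call a congruence $\theta$ of $L$ *Boolean* if $\theta$ is closed and $L/\theta$ with the quotient topology is totally disconnected. Then $L/\theta$ is a Boolean topological lattice: the quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff, and the operations are continuous by the argument in Step 6 of Lemma 6. Intersections of $\to$-closed sets are $\to$-closed, so for $j\in J$ there is a smallest $\to$-closed set containing $j$, written $\langle j\rangle$.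

**Theorem 10.** The maps $N\mapsto\theta_N$ and $\theta\mapsto J_\theta$ are mutually inverse, order-reversing bijections between the $\to$-closed subsets of $J$ and the Boolean congruences of $L$. Finite $N$ correspond exactly to clopen congruences. For an arbitrary congruence $\alpha$, $\theta_{J_\alpha}$ is the least Boolean congruence containing $\alpha$; it contains $(j_*,j)$, for $j\in J$, only if $\alpha$ does. $L$ is profinite if and only if $\langle j\rangle$ is finite for every $j\in J$.

*Proof.* The maps reverse order: a larger $N$ gives a finer kernel $\theta_N$, and a larger $\theta$ collapses more pairs $(j_*,j)$. They are well defined by Lemma 6 and Lemma 7(i).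

**Step 1: $J_{\theta_N}=N$.** If $j\in N$, then $j\in\psi_N(j)\setminus\psi_N(j_*)$, so $(j_*,j)\notin\theta_N$. If $j\in J\setminus N$, then $\psi_N(j)=\psi_N(j_*)$ by (5).

**Step 2: $\theta_{J_\theta}=\theta$ for Boolean $\theta$.** The inclusion "$\supseteq$" is Lemma 7(ii). For "$\subseteq$" we show that a pair outside $\theta$ is outside $\theta_{J_\theta}$. Let $\pi:L\to L/\theta$ be the quotient map and $(x,x')\notin\theta$, say $\pi(x)\not\le\pi(x')$. Proposition 4 in the Boolean topological lattice $L/\theta$ gives $m\in L/\theta$ with ${\downarrow}m$ clopen, $\pi(x')\le m$ and $\pi(x)\not\le m$. Then $I=\pi^{-1}({\downarrow}m)$ is a clopen ideal of $L$ with $x'\in I$ and $x\notin I$. By Proposition 3(iii), $I={\downarrow}m'$ for some $m'\in L$. Let $j$ be minimal in ${\downarrow}x\setminus I$. By Lemma 5(i), $j\in J$ and $j_*\le m'$, so $j_*\in I$ while $j\notin I$. As $I$ is a union of $\theta$-classes, $(j_*,j)\notin\theta$, that is, $j\in J_\theta$. Finally $j\le x$, and $j\not\le x'$ because $x'\in I$. So $\psi_{J_\theta}(x)\ne\psi_{J_\theta}(x')$.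

**Step 3: finite sets and clopen congruences.** If $N$ is finite, $\theta_N$ is clopen by Lemma 6. Conversely, let $\theta$ be a clopen congruence. Its classes are open, so by compactness there are finitely many. It is closed and its quotient is finite and discrete, so $\theta$ is Boolean. By Step 2, $\theta=\theta_N$ with $N=J_\theta$, and $N$ is finite by Lemma 6.

**Step 4: the least Boolean congruence above $\alpha$.** By Lemma 7, $J_\alpha$ is $\to$-closed and $\theta_{J_\alpha}\supseteq\alpha$; it is Boolean by Lemma 6. If $\theta\supseteq\alpha$ is Boolean, then $J_\theta\subseteq J_\alpha$, so $\theta_{J_\alpha}\subseteq\theta_{J_\theta}=\theta$ by Step 2. By Step 1, $J_{\theta_{J_\alpha}}=J_\alpha$, so $\theta_{J_\alpha}$ and $\alpha$ contain the same pairs $(j_*,j)$ with $j\in J$.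

**Step 5: the criterion.** Suppose all $\langle j\rangle$ are finite. Given $u\not\le v$, take $j\in J$ with $j\le u$, $j\not\le v$ from Lemma 5(ii). By Lemma 6 the quotient $L/\theta_{\langle j\rangle}$ is finite and discrete, and it separates $u$ and $v$ since $j\in\psi_{\langle j\rangle}(u)\setminus\psi_{\langle j\rangle}(v)$. So $L$ is profinite by Lemma 2. Conversely, let $L$ be profinite and $j\in J$. By Lemma 2, applied to $j\not\le j_*$, there is a continuous homomorphism $g$ to a finite discrete lattice with $g(j)\ne g(j_*)$. Its kernel $\theta$ is clopen and omits $(j_*,j)$. So $J_\theta$ is finite by Step 3, $\to$-closed, and contains $j$. Hence $\langle j\rangle\subseteq J_\theta$ is finite. $\blacksquare$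

It is instructive to read the lattice $Q$ through this criterion. For $n\ge1$ the elements of $Q$ below $A_n$ are $A_0,\dots,A_n$, so $A_n\in J(Q)$ with $(A_n)_*=A_{n-1}$; likewise $B_n\in J(Q)$ with $(B_n)_*=B_{n-1}$. From $B_n\vee c=(n,n,1,0)$ we read $A_n\le c\vee B_n$ and $A_n\not\le c\vee B_{n-1}$, so $A_n\to B_n$. From $A_{n+1}\vee d=(n+1,n,0,1)$ and $A_n\vee d=(n,n-1,0,1)$ we read $B_n\le d\vee A_{n+1}$ and $B_n\not\le d\vee A_n$, so $B_n\to A_{n+1}$. Thus
$$A_1\to B_1\to A_2\to B_2\to A_3\to\cdots,$$
the set $\langle A_1\rangle$ is infinite, and Theorem 10 shows again that $Q$ is not profinite.
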